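\title{A counterexample to Gale's conjecture on dividing\\ a set in space into four parts}

\begin{abstract}
Let $d_4^3$ be the infimum of the numbers $x$ such that every set of diameter $1$ in $\mathbb R^3$ is a union of four sets of diameter at most $x$. Gale conjectured in 1953 that $d_4^3=\sqrt{(3+\sqrt3)/6}$. We disprove this by an explicit set of diameter $1$, a saddle-shaped closed curve together with finitely many points, which shows that $d_4^3\ge\sqrt{0.7888}>0.88814$, whereas $\sqrt{(3+\sqrt3)/6}<0.88808$. There are also counterexamples that are finite sets and counterexamples that are bodies of constant width.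
\end{abstract}

\section{Introduction}

For a bounded set $X\subset\mathbb R^n$ let $\operatorname{diam}X$ be the supremum of the Euclidean distances between its points (with $\operatorname{diam}\emptyset=0$). For a bounded set $X$ with more than one point and a natural number $k$ put
\[
d_k^n(X)=\inf\{x\ge0:\ X=X_1\cup\dots\cup X_k,\ \operatorname{diam}X_i\le x\},
\qquad
d_k^n=\sup_{\operatorname{diam}X=1}d_k^n(X).
\]
Thus $d_k^n(X)$ measures how small the parts can be made when $X$ is divided into $k$ parts, and $d_k^n$ is the value for the worst set of diameter $1$. If $k\le n$, two of the $n+1$ vertices of a regular simplex of edge $1$ fall into the same part, so $d_k^n=1$. The first case in which there is something to compute is $k=n+1$. On the line, a set of diameter $1$ lies in a segment of length $1$, which can be halved and cannot be divided better, so $d_2^1=\frac12$. This paper concerns $d_4^3$.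

Put
\[
\gamma=\sqrt{\frac{3+\sqrt3}{6}} .
\]
It is an old result that $d_4^3\ge\gamma$, and it is known that $d_4^3\le0.98$ (Makeev, Evdokimov). D.~Gale conjectured in 1953 that $d_4^3=\gamma$. We take the problem of proving or disproving this conjecture from \cite{problem}.

The number $\gamma$ appears in the most symmetric division of a ball. Let $v_1,\dots,v_4$ be unit vectors pointing to the vertices of a regular tetrahedron, so $v_i\cdot v_j=-\frac13$ for $i\ne j$, and cut the ball of diameter $1$ centered at the origin by the four cones spanned by three of the $v_i$. The cone spanned by $v_1,v_2,v_3$ contains the unit vector $m=(v_2+v_3)/|v_2+v_3|$. Since $|v_2+v_3|^2=\frac43$, we get $v_1\cdot m=-1/\sqrt3$ and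
\[
\bigl|\tfrac12v_1-\tfrac12m\bigr|^2=\tfrac12\bigl(1+\tfrac1{\sqrt3}\bigr)=\gamma^2 .
\]
One is led to the value $\gamma$ by guessing that this pair of points realizes the diameter of the parts, that the symmetric division is the best one for the ball, and that the ball is the hardest set to divide, as the segment is on the line. The value so guessed is too small.

\begin{theorem}\label{thm:main}
We have $d_4^3\ge\sqrt{0.7888}>0.88814$, while $\gamma<0.88808$. Hence $d_4^3>\gamma$, and Gale's conjecture is false.
\end{theorem}

Together with the known upper bound this gives $0.88814<d_4^3\le0.98$. We do not claim that $\sqrt{0.7888}$ is the exact value of $d_4^3$.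

From now on $d(X)=d_4^3(X)$. Call $X\subset\mathbb R^3$ a \emph{counterexample} if $\operatorname{diam}X=1$ and $d(X)>\gamma$. Theorem~\ref{thm:main} is proved with one explicit counterexample $\Phi$, defined in Section~\ref{sec:set}, and $\Phi$ produces others.

\begin{theorem}\label{thm:more}
\begin{itemize}
\item[(a)] There are counterexamples that are finite sets.
\item[(b)] There are counterexamples that are bodies of constant width $1$.
\item[(c)] Every bounded set within Hausdorff distance $10^{-5}$ of $\Phi$, rescaled to diameter $1$, is a counterexample.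
\end{itemize}
\end{theorem}

All decimals in the paper are exact unless they are stated as bounds. The constants are
\[
\delta=0.7888,\qquad \zeta=0.161,\qquad \kappa=4\zeta^2=0.103684,\qquad \mu=\tfrac34+\tfrac32\zeta^2=0.7888815>\delta .
\]

\section{The idea: a curve that needs three parts and a part that misses it}\label{sec:idea}

\subsection*{A cone over a circle}
The plan is to make one of the four parts useless on a closed curve, and to show that three parts cannot cover the curve economically. The simplest instance is the circle $C_0$ of diameter $1$ centered at the origin in the plane $z=0$, together with the apex $P=(0,0,\frac{\sqrt3}2)$, which is at distance $1$ from every point of $C_0$. The set $C_0\cup\{P\}$ has diameter $1$. Suppose it is covered by four sets of diameter at most $x<\frac{\sqrt3}2$. The part containing $P$ misses $C_0$, so $C_0$ is covered by three sets, and we may replace them by their closures. Two points of $C_0$ at angular distance $\varphi$ are at squared distance $\frac12(1-\cos\varphi)$, so two points of one such set $A$ are at angular distance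 less than $120^\circ$. Fix a point of $A$ at angle $\theta_0$. Then $A$ lies in $(\theta_0-120^\circ,\theta_0+120^\circ)$, and its extreme angles $l\le r$ in this interval satisfy $r-l<240^\circ$. Their angular distance is the smaller of $r-l$ and $360^\circ-(r-l)>120^\circ$, so $r-l<120^\circ$. Three arcs shorter than $120^\circ$ do not cover the circle. Hence $d(C_0\cup\{P\})\ge\frac{\sqrt3}2$.

In terms of squares this gives $0.75$, short of $\gamma^2>0.788$. But there is slack: the apex is at distance $1$ from the circle, and distance $\sqrt\delta$ would be enough.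

\subsection*{Bending the circle}
The slack can be spent on the curve. We want to lengthen the chords that subtend about $120^\circ$ without lengthening the diameters of the circle, so we add a height function that takes equal values at opposite points. Let $\mathbb T=\mathbb R/2\pi\mathbb Z$ and let $C$ be the \emph{saddle curve}
\[
c(\theta)=\bigl(\tfrac12\cos\theta,\ \tfrac12\sin\theta,\ \zeta\cos2\theta\bigr),\qquad\theta\in\mathbb T .
\]
From $\cos2\theta-\cos2\theta'=-2\sin(\theta+\theta')\sin(\theta-\theta')$ we obtain
\begin{equation}\label{eq:D}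
D(\theta,\theta'):=|c(\theta)-c(\theta')|^2=\tfrac12\bigl(1-\cos(\theta-\theta')\bigr)+\kappa\sin^2(\theta-\theta')\sin^2(\theta+\theta').
\end{equation}
Write $\theta'=\theta+\pi+\eta$ and $S=|\sin\frac\eta2|$. The first term of \eqref{eq:D} is $\cos^2\frac\eta2=1-S^2$, and $\sin^2(\theta-\theta')=\sin^2\eta\le4S^2$. Therefore
\begin{equation}\label{eq:CC}
D(\theta,\theta+\pi+\eta)\le1-(1-4\kappa)S^2=1-0.585264\,S^2,
\end{equation}
and $D(\theta,\theta+\pi)=1$, so $\operatorname{diam}C=1$.

To see the gain, take three angles $\theta_1,\theta_2,\theta_3$ spaced $120^\circ$ apart, and let $\sigma_i$ be the sum of the two angles other than $\theta_i$. The three values of $D$ are $\frac34+\frac34\kappa\sin^2\sigma_i$. The angles $2\sigma_i=2(\theta_1+\theta_2+\theta_3)-2\theta_i$ are again equally spaced, so $\sum\cos2\sigma_i=0$ and $\sum\sin^2\sigma_i=\frac32$. The mean of the three values of $D$ is $\frac34+\frac38\kappa=\mu$, wherever the triple is placed. Proposition~\ref{prop:three} shows that $\mu$ takes over the role of $\frac34$ for all covers of $C$ by three sets. The inequality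 $\frac34+\frac32\zeta^2>\gamma^2$ requires $\zeta>0.1605$, which explains the choice $\zeta=0.161$.

\subsection*{Two apexes}
Call two points \emph{far} if their squared distance is at least $\delta$. For the bent curve an apex no longer exists: \emph{no point $P$ is far from all points of $C$ and within distance $1$ of all of them.} Indeed, let $P=(p,h)$ with $p\in\mathbb R^2$, and suppose $N(\theta)=|P-c(\theta)|^2\in[\delta,1]$ for all $\theta$. The isometry $(x,y,z)\mapsto(y,x,-z)$ maps $c(\theta)$ to $c(\frac\pi2-\theta)$, so we may assume $h\ge0$. From $N(\theta+\pi)-N(\theta)=2p\cdot(\cos\theta,\sin\theta)\le1-\delta$ we get $|p|\le0.1056$. The mean of $N(\pm\frac\pi2)$ exceeds the mean of $N(0),N(\pi)$ by $(h+\zeta)^2-(h-\zeta)^2=4h\zeta\le1-\delta$, so $h<0.328$. Then the mean of $N(0),N(\pi)$ equals $|p|^2+\frac14+(h-\zeta)^2<0.29<\delta$, which is absurd.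

Two points can share the work: a point $P_0^+$ above the curve and shifted toward $x<0$ is far from the half of $C$ with $x\ge0$, and its mirror image $P_0^-$ is far from the other half. This helps only if $P_0^+$ and $P_0^-$ lie in the \emph{same} part, and this has to be forced.

\subsection*{Forcing two points into one part}
Given a cover by sets of diameter less than $\sqrt\delta$, color each point by the index of a part that contains it. Far points get different colors. With three colors, two points that are both far from both points of a far pair must have the same color, since the pair uses two colors and one is left. With four colors the pair is replaced by a configuration that needs three colors, namely an odd cycle whose consecutive points are far. If $P$ and $P'$ are far from all points of such a cycle and had different colors, only two colors would be left for the cycle, and going around it they would have to alternate, which is impossible for odd length. The cycle has to fit into a set of diameter $1$ that already contains $C$, and it has to be far from both $P$ and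 $P'$. We therefore move in small steps, along a \emph{ridge} $P_0^+,P_1^+,\dots,P_8^+$ that climbs to the axis and descends symmetrically to $P_0^-$, with one $5$-cycle for each step.

\section{Covering the saddle curve by three sets}\label{sec:three}

\begin{proposition}\label{prop:three}
If $\mathbb T$ is covered by closed sets $A_1,A_2,A_3$, then some $A_i$ contains $\theta,\theta'$ with $D(\theta,\theta')\ge\mu$.
\end{proposition}

Put $\omega=\arccos(1-2\mu)=\arccos(-0.577763)$. By \eqref{eq:D}, $D\ge\frac12(1-\cos(\theta-\theta'))$, so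
\begin{equation}\label{eq:omega}
D(\theta,\theta')<\mu\quad\Longrightarrow\quad \theta,\theta'\text{ are at angular distance less than }\omega .
\end{equation}
We have $\sin126^\circ=\frac{\sqrt5+1}4>0.809$ and $-0.588<\cos126^\circ<-0.587$, so $\omega<126^\circ$; also $\omega>120^\circ$. The argument for the flat circle now fails, because three arcs shorter than $\omega$ can cover $\mathbb T$. What replaces it is a statement about nearly equilateral triples.

\begin{lemma}\label{lem:triple}
Let three angles divide $\mathbb T$ into arcs that are all shorter than $126^\circ$. Then one of their three pairwise values of $D$ is at least $\mu$.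
\end{lemma}

\begin{proof}
Let the angles be $\theta_1<\theta_2<\theta_3<\theta_1+2\pi$, with arcs $\varphi_1=\theta_3-\theta_2$, $\varphi_2=\theta_1+2\pi-\theta_3$, $\varphi_3=\theta_2-\theta_1$, and let $\sigma_i$ be the sum of the two angles other than $\theta_i$. The arcs add up to $360^\circ$, so $\varphi_i\in(108^\circ,126^\circ)$. Put $\xi_i=-\cos\varphi_i>0$ and $s_i=\sin\varphi_i>0$. Suppose all three values of $D$ are below $\mu$. By \eqref{eq:D} this means
\begin{equation}\label{eq:small}
\kappa s_i^2\sin^2\sigma_i<\mu-\tfrac12(1+\xi_i),\qquad i=1,2,3 .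
\end{equation}

The left sides depend on the position of the triple through the $\sigma_i$. In the equilateral case the plain average removed this dependence; in general a weighted average does. Any three vectors of the plane satisfy $\det(b_2,b_3)\,b_1+\det(b_3,b_1)\,b_2+\det(b_1,b_2)\,b_3=0$. For the unit vectors $b_i=e^{2\mathrm i\theta_i}$ the three determinants are $\sin2\varphi_1,\sin2\varphi_2,\sin2\varphi_3$, so $\sum\sin(2\varphi_i)e^{2\mathrm i\theta_i}=0$. Conjugating and multiplying by $e^{2\mathrm i(\theta_1+\theta_2+\theta_3)}$ gives $\sum\sin(2\varphi_i)e^{2\mathrm i\sigma_i}=0$. Since $\sin2\varphi_i=-2s_i\xi_i$, the real part reads $\sum s_i\xi_i(1-2\sin^2\sigma_i)=0$, that is,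
\[
\sum_i2s_i\xi_i\sin^2\sigma_i=\sum_is_i\xi_i .
\]
Multiply \eqref{eq:small} by $2\xi_i/s_i>0$ and sum. Because $2\mu-1=\frac12+\frac34\kappa$, we obtain
\[
0<\sum_i\frac{\xi_i\bigl(\frac12+\frac34\kappa-\xi_i\bigr)-\kappa s_i^2\xi_i}{s_i}
=\sum_i\frac{\xi_i\bigl[(\frac12-\xi_i)+\kappa(\xi_i^2-\frac14)\bigr]}{s_i},
\]
where we used $\frac34-s_i^2=\xi_i^2-\frac14$. The bracket equals $-(\xi_i-\frac12)(\lambda-\kappa\xi_i)$ with $\lambda=1-\frac\kappa2=0.948158$. Hence
\begin{equation}\label{eq:F}
\sum_iF(\varphi_i)<0,\qquad\text{where}\quad F(\varphi)=\frac{p(-\cos\varphi)}{\sin\varphi},\quad p(\xi)=\xi\bigl(\xi-\tfrac12\bigr)(\lambda-\kappa\xi).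
\end{equation}

Only the arcs remain; their mean is $120^\circ$, and $F(120^\circ)=0$ because $p(\frac12)=0$. If $F$ is convex on $(108^\circ,126^\circ)$, Jensen's inequality gives $\sum F(\varphi_i)\ge3F(120^\circ)=0$, contradicting \eqref{eq:F}. So it remains to prove convexity. Let $\xi=-\cos\varphi$ and $s=\sin\varphi$. On the interval, $0.309<\xi<0.588$ (as $\cos108^\circ=-\frac{\sqrt5-1}4$) and $s>0.809$. From $d\xi/d\varphi=s$ and $ds/d\varphi=-\xi$ we get $F'=p'+p\xi/s^2$ and
\[
F''=p''s+\frac{p'\xi+p}{s}+\frac{2p\xi^2}{s^3}.
\]
The three terms are bounded as follows.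
\begin{itemize}
\item $p''=2\lambda-\kappa(6\xi-1)>1.896-0.263>1.63$, so $p''s>1.31$.
\item $p'=\lambda(2\xi-\frac12)-\kappa\xi(3\xi-1)>0.11-0.05>0$. Also $p\ge-\frac1{16}$, because $\xi(\xi-\frac12)\ge-\frac1{16}$ and $0<\lambda-\kappa\xi<1$. So $(p'\xi+p)/s>-\frac1{16\cdot0.809}>-0.08$.
\item If $p\ge0$ the last term is nonnegative. If $p<0$, then $\xi<\frac12$ and $s^3>(\frac34)^{3/2}>0.649$, so the last term exceeds $-\frac{2}{16\cdot4\cdot0.649}>-0.05$.
\end{itemize}
Thus $F''>0$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:three}]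
Suppose $D<\mu$ for any two points of the same $A_i$. We look for three points, each two in a common $A_i$, that violate Lemma~\ref{lem:triple}. The sets $A_i$ need not be arcs, so we first enclose them in short arcs.

\emph{Each nonempty $A_i$ lies in an open half-circle.} View $\mathbb T$ as the unit circle in the plane. The convex hull of the compact set $A_i$ is compact. If it does not contain the origin, a line strictly separates it from the origin, and the claim follows. Otherwise, by Carath\'eodory's theorem, the origin is in the convex hull of at most three points of $A_i$. These do not include an antipodal pair, for which $D=1>\mu$. So there are three of them, and they divide $\mathbb T$ into arcs shorter than $\pi$, since an arc longer than $\pi$ would put them into an open half-circle. An arc shorter than $\pi$ is the angular distance of its endpoints, so by \eqref{eq:omega} all three arcs are shorter than $\omega$. This contradicts Lemma~\ref{lem:triple}.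

For nonempty $A_i$ let $I_i$ be the smallest closed arc that contains $A_i$ inside such a half-circle. Since $A_i$ is closed, the endpoints of $I_i$ belong to $A_i$, and by \eqref{eq:omega} the length of $I_i$ is less than $\omega<126^\circ$. Two arcs of this length do not cover $\mathbb T$. Hence all $A_i$ are nonempty and
\begin{equation}\label{eq:nonest}
\text{no }I_i\text{ contains another }I_j .
\end{equation}

Let $I_1=[\theta_1,\theta_2]$ and let $J=[\theta_2,\theta_1+2\pi]$ be the complementary closed arc, of length more than $234^\circ$. The interior of $J$ misses $A_1$, so it is covered by the closed set $A_2\cup A_3$, and so is $J$. After renaming, $\theta_2\in A_2$. If $\theta_1$ were also in $A_2$, the arc $I_2$ would contain $I_1$ or $J$; the first is excluded by \eqref{eq:nonest} and the second by length. So $\theta_1\notin A_2$, hence $\theta_1\ne\theta_2$ and $\theta_1\in A_3$, and the same argument with $I_3$ gives $\theta_2\notin A_3$. The connected set $J$ is the union of the nonempty closed sets $J\cap A_2$ and $J\cap A_3$, so there is $\theta_3\in J\cap A_2\cap A_3$,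 and $\theta_3$ is not an endpoint of $J$. Thus
\[
\theta_1<\theta_2<\theta_3<\theta_1+2\pi,\qquad\theta_1\in A_3\cap A_1,\quad\theta_2\in A_1\cap A_2,\quad\theta_3\in A_2\cap A_3 .
\]
The arc $I_2$ contains $\theta_2$ and $\theta_3$, hence one of the two arcs between them. It cannot contain $[\theta_3,\theta_2+2\pi]\supset I_1$, so it contains $[\theta_2,\theta_3]$. Likewise $I_3$ contains $\theta_3$ and $\theta_1$, cannot contain $[\theta_1,\theta_3]\supset I_1$, and so contains $[\theta_3,\theta_1+2\pi]$. The three angles therefore divide $\mathbb T$ into arcs shorter than $126^\circ$, and all three values of $D$ are below $\mu$. This contradicts Lemma~\ref{lem:triple}.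
\end{proof}

\section{The set $\Phi$ and the lower bound}\label{sec:set}

\subsection*{Definition of $\Phi$}
The \emph{ridge} consists of the points $P_j^\pm=(\mp t_j,0,h_j)$, $0\le j\le8$, of Table~\ref{tab:ridge}; note that $P_8^+=P_8^-$. We write $Z_j=h_j+\zeta$ for the height of $P_j^\pm$ above the lowest points of $C$. The \emph{auxiliary points} are $q_j=(x_j,0,u_j)$ and $w_j^\pm=(-a_j,\pm b_j,v_j)$, $1\le j\le8$, of Table~\ref{tab:aux}, and their mirror images under $x\mapsto-x$. The set $\Phi$ is the union of $C$, the ridge and the auxiliary points. It is symmetric under $x\mapsto-x$, which exchanges $P_j^+$ and $P_j^-$, and under $y\mapsto-y$.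

\begin{table}[ht]
\centering\small
\begin{tabular}{c|ccccccccc}
$j$&0&1&2&3&4&5&6&7&8\\\hline
$t_j$&.2385&.228&.2165&.2035&.1875&.166&.132&.07&0\\
$h_j$&.6547&.6593&.664&.6689&.6745&.6813&.69&.7008&.705\\
$Z_j$&.8157&.8203&.825&.8299&.8355&.8423&.851&.8618&.866
\end{tabular}
\caption{The ridge $P_j^\pm=(\mp t_j,0,h_j)$, with $Z_j=h_j+\zeta$.}\label{tab:ridge}
\end{table}

\begin{table}[ht]
\centering\small
\begin{tabular}{c|cccccccc}
$j$&1&2&3&4&5&6&7&8\\\hline
$x_j$&.4999&.4997&.4993&.4987&.4975&.4948&.488&.468\\
$u_j$&.15&.1385&.1255&.1105&.0905&.06&.007&$-.05$\\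
$a_j$&.221&.2283&.2364&.2457&.2575&.2745&.3035&.369\\
$b_j$&.448&.4443&.4398&.4345&.427&.4155&.393&.315\\
$-v_j$&.1121&.1098&.1075&.1046&.1013&.0963&.0879&.0743
\end{tabular}
\caption{The auxiliary points $q_j=(x_j,0,u_j)$ and $w_j^\pm=(-a_j,\pm b_j,v_j)$.}\label{tab:aux}
\end{table}

Fix $\alpha\in(0,\frac\pi2)$ with $\cos\alpha=0.44$. Then $\sin\alpha=\sqrt{0.8064}>0.8979$ and $c(\pm\alpha)=(0.22,\pm\frac12\sin\alpha,-0.0986608)$. For $1\le j\le8$ let $\Gamma_j$ be the $5$-cycle
\[
q_j,\quad w_j^+,\quad c(-\alpha),\quad c(\alpha),\quad w_j^-,\quad\text{and back to }q_j;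
\]
see Figure~\ref{fig:phi}. Its shape has two reasons. First, the high point $c(0)=(\frac12,0,\zeta)$ is not far from the ridge beyond $P_0^+$; already $|P_1^+-c(0)|^2=0.728^2+0.4983^2<0.779$. So $q_j$ is placed below $c(0)$, and it has to be moved inward to stay within distance $1$ of $c(\pi)$. The points $w_j^\pm$ also lie below and inside the curve, where they are far from $q_j$ and from the two ridge points. Second, for $j\ge3$ we have $|w_j^+-w_j^-|^2=4b_j^2<0.774<\delta$, so the triangle $q_jw_j^+w_j^-$ is not available, and the path through $c(-\alpha),c(\alpha)$ replaces its missing side.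

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=4.4]
\draw (0,0) circle (0.5);
\draw[thick] (0.488,0)--(-0.3035,0.393)--(0.22,-0.449)--(0.22,0.449)--(-0.3035,-0.393)--cycle;
\foreach \x/\y in {0.488/0,-0.3035/0.393,-0.3035/-0.393,0.22/0.449,0.22/-0.449} \fill (\x,\y) circle (0.012);
\foreach \x in {-0.132,-0.07} \draw[fill=white] (\x,0) circle (0.012);
\node[right] at (0.5,0) {$q_7$};
\node[above left] at (-0.3035,0.393) {$w_7^+$};
\node[below left] at (-0.3035,-0.393) {$w_7^-$};
\node[above right] at (0.22,0.449) {$c(\alpha)$};
\node[below right] at (0.22,-0.449) {$c(-\alpha)$};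
\node[left] at (-0.14,0) {$P_6^+,P_7^+$};
\begin{scope}[shift={(1.45,-0.27)}]
\draw[thick,domain=-0.5:0.5] plot (\x,{0.161*(8*\x*\x-1)});
\foreach \t/\h in {0.2385/0.6547,0.228/0.6593,0.2165/0.664,0.2035/0.6689,0.1875/0.6745,0.166/0.6813,0.132/0.69,0.07/0.7008,0/0.705}
 {\fill (\t,\h) circle (0.007); \fill (-\t,\h) circle (0.007);}
\foreach \x/\z in {0.4999/0.15,0.4997/0.1385,0.4993/0.1255,0.4987/0.1105,0.4975/0.0905,0.4948/0.06,0.488/0.007,0.468/-0.05,-0.221/-0.1121,-0.2283/-0.1098,-0.2364/-0.1075,-0.2457/-0.1046,-0.2575/-0.1013,-0.2745/-0.0963,-0.3035/-0.0879,-0.369/-0.0743} \fill (\x,\z) circle (0.007);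
\node[left] at (-0.245,0.65) {$P_0^+$};
\node[right] at (0.245,0.65) {$P_0^-$};
\node[above] at (0,0.705) {$P_8^\pm$};
\node[right] at (0.5,0.04) {$q_j$};
\node[below left] at (-0.27,-0.1) {$w_j^\pm$};
\node[above] at (0,-0.161) {$C$};
\end{scope}
\end{tikzpicture}
\caption{Left: projection to the $xy$-plane of the saddle curve and of the $5$-cycle $\Gamma_7$, whose consecutive points are far and which forces the ridge points $P_6^+,P_7^+$ (open dots) into one part. Right: projection of $\Phi$ to the $xz$-plane; $C$ projects to an arc of a parabola, and the mirror images of $q_j,w_j^\pm$ are omitted.}\label{fig:phi}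
\end{figure}

The distances among the isolated points that are close to critical are collected in Table~\ref{tab:dist}. They are computed from
\begin{align*}
|q_j-P_i^+|^2&=(x_j+t_i)^2+(h_i-u_j)^2,&|w_j-P_i^\pm|^2&=(a_j\mp t_i)^2+b_j^2+(h_i-v_j)^2,\\
|q_j-c(\pi)|^2&=(x_j+\tfrac12)^2+(\zeta-u_j)^2,&|q_j-w_j|^2&=(x_j+a_j)^2+b_j^2+(u_j-v_j)^2,
\end{align*}
where $w_j$ stands for either of $w_j^\pm$. For example, the smallest lower bound in the table comes from
\begin{align*}
|w_4-P_3^+|^2&=0.0422^2+0.4345^2+0.7735^2\\
&=0.00178084+0.18879025+0.59830225=0.78887334 .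
\end{align*}

\begin{table}[ht]
\centering\small
\begin{tabular}{c|ccccc|cc}
&\multicolumn{5}{c|}{lower bounds}&\multicolumn{2}{c}{upper bounds}\\
$j$&$q_jP_{j-1}^+$&$q_jP_j^+$&$w_jP_{j-1}^+$&$w_jP_j^+$&$q_jw_j$&$w_jP_0^-$&$q_jc(\pi)$\\\hline
1&.7999&.78922&.78899&.7958&.78909&.99983&.99993\\
2&.8007&.78909&.78891&.7963&.78903&.99977&.99991\\
3&.8023&.78921&.78903&.7973&.78896&.99991&.99987\\
4&.8048&.78896&.78887&.7991&.78918&.99978&.99996\\
5&.8102&.78927&.78909&.8031&.78914&.99989&.99998\\
6&.8226&.78977&.78907&.8112&.78889&.99982&.99983\\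
7&.8508&.79272&.78898&.8310&.78992&.99967&.99987\\
8&.8531&.78904&.78940&.8426&.80038&.99973&.98155
\end{tabular}
\caption{Bounds for squared distances; all lower bounds exceed $\delta=0.7888$ and all upper bounds are below $1$.}\label{tab:dist}
\end{table}

\subsection*{Far pairs}
The distance from a ridge point to the curve is a function of one variable. For $P=P_j^+=(-t,0,h)$, $Z=h+\zeta$ and $x=\cos\theta$, using $\cos2\theta=2x^2-1$ and $2\zeta=0.322$,
\begin{equation}\label{eq:g}
|P-c(\theta)|^2=\bigl(\tfrac x2+t\bigr)^2+\tfrac14(1-x^2)+(Z-0.322x^2)^2=g(x):=\tfrac14+t^2+tx+(Z-0.322x^2)^2 .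
\end{equation}

\begin{lemma}\label{lem:g}
For each ridge point $P_j^+$ the function $g$ is decreasing on $[0.3,1]$.
\end{lemma}

\begin{proof}
We have $g'(x)=t-1.288\,k(x)$ with $k(x)=x(Z-0.322x^2)$. Since $k''(x)=-1.932x$, the function $k$ is concave on $[0,1]$, so on $[0.3,1]$ it is at least $\min(k(0.3),k(1))$. From $Z\ge0.8157$ we get $k(0.3)\ge0.3\cdot0.78672>0.236$ and $k(1)\ge0.4937$. Hence $1.288\,k>0.30>t$.
\end{proof}

\begin{lemma}\label{lem:far}
\begin{itemize}
\item[(A)] For $1\le j\le8$, consecutive points of $\Gamma_j$ are far, and all five points of $\Gamma_j$ are far from both $P_{j-1}^+$ and $P_j^+$.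
\item[(B)] Every point of $C$ is far from $P_0^+$ or from $P_0^-$.
\end{itemize}
\end{lemma}

\begin{proof}
(A) The pairs $q_jw_j^\pm$ and the distances from $q_j,w_j^\pm$ to the two ridge points are in Table~\ref{tab:dist}. Next, $|c(\alpha)-c(-\alpha)|^2=\sin^2\alpha=0.8064$. Dropping the vertical term, $|w_j^\pm-c(\mp\alpha)|^2\ge(a_j+0.22)^2+(b_j+0.4489)^2$, which is at least $0.441^2+0.8419^2>0.90$ for $j\le7$ and at least $0.589^2+0.7639^2>0.93$ for $j=8$. Finally, \eqref{eq:g} with $x=0.44$ and $0.322x^2<0.0624$ gives $|P_i^+-c(\pm\alpha)|^2\ge\frac14+(0.8157-0.0624)^2>0.81$ for every $i$.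

(B) By the symmetry $x\mapsto-x$ it suffices to show that $g\ge\delta$ on $[0,1]$ for $P_0^+$. On $[0,0.3]$ we have $g\ge\frac14+0.2385^2+(0.8157-0.029)^2>0.92$. On $[0.3,1]$, by Lemma~\ref{lem:g},
\[
g\ge g(1)=0.25+0.05688225+0.2385+0.4937^2=0.78912194>\delta .\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:lower}
$d(\Phi)\ge\sqrt\delta$.
\end{proposition}

\begin{proof}
Suppose $\Phi=\Phi_1\cup\dots\cup\Phi_4$ with $\operatorname{diam}\Phi_i\le x$ and $x^2<\delta$. No $\Phi_i$ contains two far points. Give each point of $\Phi$ one color $i$ such that the point lies in $\Phi_i$.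

If $P_{j-1}^+$ and $P_j^+$ had colors $i\ne l$, then by Lemma~\ref{lem:far}(A) no point of $\Gamma_j$ would lie in $\Phi_i\cup\Phi_l$, and the remaining two colors would alternate along the $5$-cycle $\Gamma_j$, which is impossible. So $P_0^+,\dots,P_8^+$ have one color. The mirror image of $\Gamma_j$ also lies in $\Phi$, so $P_0^-,\dots,P_8^-$ have one color as well. Since $P_8^+=P_8^-$, the points $P_0^+$ and $P_0^-$ lie in one part, say $\Phi_4$.

By Lemma~\ref{lem:far}(B), $\Phi_4$ misses $C$, so $C\subset\Phi_1\cup\Phi_2\cup\Phi_3$. Let $A_i$ be the closure of $\{\theta:c(\theta)\in\Phi_i\}$ for $i=1,2,3$. These closed sets cover $\mathbb T$, and by continuity $D\le x^2<\delta<\mu$ for any two points of the same $A_i$. This contradicts Proposition~\ref{prop:three}.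
\end{proof}

\section{The diameter of $\Phi$}\label{sec:diam}

Proposition~\ref{prop:lower} bounds $d_4^3$ only if the added points do not increase the diameter. They were pushed as far apart as possible, so several squared distances are within $10^{-4}$ of $1$, and the estimates must be made with care.

\begin{proposition}\label{prop:diam}
$\operatorname{diam}\Phi=1$.
\end{proposition}

\begin{proof}
There are four kinds of points: the curve $C$, ridge points $P$, and the points of type $q$ and of type $w$, mirror images included. This gives ten kinds of pairs. Pairs on $C$ are settled by \eqref{eq:CC}, and they attain the distance $1$. By symmetry, in the other pairs we may fix on which side one of the two points lies.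

\medskip\noindent\emph{Ridge and curve.} Consider $g$ from \eqref{eq:g}. For $x\le0$ we have $g\le\frac14+t^2+Z^2$, because $0\le0.322x^2<2Z$. By Lemma~\ref{lem:g} it remains to treat $[0,0.3]$. There $y=0.322x^2\le0.02898$, so $(Z-y)^2=Z^2-(2Z-y)y\le Z^2-(2Z-0.02898)\,y$. Using $tx-Bx^2\le t^2/(4B)$ with $B=0.322\,(2Z-0.02898)$,
\[
g\le\tfrac14+t^2+Z^2+\frac{t^2}{1.288\,(2Z-0.02898)}\qquad\text{on }[-1,1].
\]
For $j=0,\dots,8$ the right side is at most
\[
.99981,\ .99992,\ .99995,\ .99987,\ .99984,\ .99995,\ .99972,\ .99985,\ .99996 .
\]
For instance, for $j=0$ it equals $0.97224874+0.05688225/2.06391696<0.99981$.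

\medskip\noindent\emph{Type $q$ and curve.} With $y=\cos\theta$ and $s=u_j+\zeta\in[0.111,0.311]$,
\[
|q_j-c(\theta)|^2=x_j^2+\tfrac14-x_jy+(s-0.322y^2)^2 .
\]
The derivative in $y$ is $-x_j-1.288\,y(s-0.322y^2)$. On $[-1,1]$ we have $-0.211\le s-0.322y^2\le0.311$, so the second term has modulus at most $1.288\cdot0.311<0.41<x_j$. The function decreases, and its maximum is at $y=-1$, that is, at $c(\pi)$. The last column of Table~\ref{tab:dist} bounds it.

\medskip\noindent\emph{Type $w$ and curve.} Here the farthest point of $C$ is not explicit, so we compare $w$ with the point of $C$ in the same vertical half-plane and use the room in \eqref{eq:CC}. Let $w$ be one of the four points $(\pm a,\pm b,v)$ with index $j$, let $\beta$ be its polar angle, $e=(\cos\beta,\sin\beta,0)$ and $e_z=(0,0,1)$. Then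
\[
w=c(\beta)-\rho e-\Delta e_z,\qquad\rho=\tfrac12-\sqrt{a^2+b^2},\qquad\Delta=\zeta\,\frac{a^2-b^2}{a^2+b^2}-v .
\]
Let $\theta=\beta+\pi+\eta$, $S=|\sin\frac\eta2|$ and $r=c(\beta)-c(\theta)$. Then $e\cdot r=\frac12(1+\cos\eta)=1-S^2$ and $|e_z\cdot r|=2\zeta|\sin(2\beta+\eta)\sin\eta|\le4\zeta S$. By \eqref{eq:CC},
\begin{align*}
|w-c(\theta)|^2&=|r|^2-2\rho\,e\cdot r-2\Delta\,e_z\cdot r+\rho^2+\Delta^2\\
&\le1-(0.585264-2\rho)S^2+1.288|\Delta|S-2\rho+\rho^2+\Delta^2 .
\end{align*}
Let $0\le\rho\le0.02$. The terms with $S$ are at most $0.644^2\Delta^2/(0.585264-2\rho)\le\frac{0.414736}{0.545264}\Delta^2<0.761\Delta^2$ (for $\Delta\ne0$), and $2\rho-\rho^2\ge1.98\rho$. Hence $|w-c(\theta)|^2\le1-1.98\rho+1.761\Delta^2$, which is at most $1$ as soon as $\rho\ge0.89\Delta^2$: a vertical displacement $\Delta$ is paid for by an inward displacement of order $\Delta^2$. The values for our points are as follows.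
\begin{center}\small
\begin{tabular}{c|cccccccc}
$j$&1&2&3&4&5&6&7&8\\\hline
$\rho_j\ge$&.00045&.00047&.00069&.00084&.00136&.0020&.0034&.0148\\
$0<\Delta_j\le$&.0142&.0161&.0187&.0217&.0262&.0332&.0472&.0996\\
$0.89\Delta_j^2\le$&.00018&.00024&.00032&.00042&.00062&.00099&.0020&.0089
\end{tabular}
\end{center}
For instance, $a_1^2+b_1^2=0.249545<0.49955^2$ and $\Delta_1=0.1121-0.161\cdot0.151863/0.249545<0.0142$. Moreover $a_j^2+b_j^2\ge a_8^2+b_8^2=0.235386>0.48^2$, so $\rho_j<0.02$, and the criterion holds for every $j$.

\medskip\noindent\emph{Two ridge points.} The squared distance is at most $0.477^2+0.0503^2<1$.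

\medskip\noindent\emph{Type $q$ and ridge.} The larger distance is to the ridge point on the opposite side, so we bound $(x_j+t_i)^2+(h_i-u_j)^2$. For $j\le7$ we have $x_j<0.5$ and $u_j\ge0.007$, which gives $0.7385^2+0.6675^2<0.991$ for $i\le4$ and $0.666^2+0.698^2<0.931$ for $i\ge5$. For $j=8$ the bounds are $0.7065^2+0.7047^2<0.9958$ for $i=0$, $0.696^2+0.7093^2<0.988$ for $i=1$, $0.6845^2+0.7245^2<0.994$ for $2\le i\le4$, and $0.634^2+0.755^2<0.973$ for $i\ge5$.

\medskip\noindent\emph{Type $w$ and ridge.} For $w_j^\pm$ the larger distance is to $P_i^-$, and for $i=0$ it is bounded in Table~\ref{tab:dist}. For $i\ge1$,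
\[
|w_j-P_0^-|^2-|w_j-P_i^-|^2=(t_0-t_i)(2a_j+t_0+t_i)-(h_i-h_0)(h_i+h_0-2v_j).
\]
With $a_j\ge0.221$ and $-v_j\le0.1121$ the two products are bounded as follows, so the difference is positive.
\begin{center}\small
\begin{tabular}{c|cccccccc}
$i$&1&2&3&4&5&6&7&8\\\hline
first product $\ge$&.0095&.0197&.0309&.0442&.0613&.0865&.126&.162\\
second product $\le$&.0071&.0144&.0220&.0308&.0416&.0554&.073&.080
\end{tabular}
\end{center}

\medskip\noindent\emph{Two points of type $q$.} On the same side the squared distance is at most $0.032^2+0.2^2<1$. For opposite sides put $\tau_j=\zeta-u_j\in[0.011,0.211]$. From $|q_j-c(\pi)|\le1$ we get $x_j+\frac12\le\sqrt{1-\tau_j^2}\le1-\frac12\tau_j^2$, so $0<x_j+x_k\le1-\frac12(\tau_j^2+\tau_k^2)$ and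
\[
(x_j+x_k)^2+(\tau_j-\tau_k)^2\le1-2\tau_j\tau_k+\tfrac14(\tau_j^2+\tau_k^2)^2 .
\]
Let $M$ and $m$ be the larger and the smaller of $\tau_j,\tau_k$. The last term is at most $M^4$, and $M^4\le2mM$ because $M^3\le0.0094<0.022\le2m$. So the right side is at most $1$.

\medskip\noindent\emph{Types $q$ and $w$.} The squared distance is at most
\[
x_k^2+(a_j^2+b_j^2)+2x_ka_j+(u_k-v_j)^2\le0.25+0.25+0.369+0.2621^2<0.94 .
\]

\medskip\noindent\emph{Two points of type $w$.} The horizontal distance is at most the sum $1-\rho_j-\rho_k\le0.9991$ of the distances to the axis, and the vertical distance is at most $0.0378$. So the squared distance is at most $0.9991^2+0.0378^2<0.9997$.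
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Propositions~\ref{prop:diam} and \ref{prop:lower}, $d_4^3\ge d(\Phi)\ge\sqrt{0.7888}$. We have $0.88814^2<0.788793<0.7888$. Since $\sqrt3<1.7321$, we have $\gamma^2<0.788684<0.788686<0.88808^2$.
\end{proof}

\section{Finite sets, bodies of constant width, and stability}\label{sec:more}

The gap between $0.88814$ and $0.88808$ leaves room for perturbation. Recall that the \emph{Hausdorff distance} of bounded nonempty sets $X,Y$ is the infimum of the $\varepsilon>0$ such that every point of each set is within $\varepsilon$ of some point of the other.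

\begin{lemma}\label{lem:pert}
If every point of $X$ is within $\varepsilon\ge0$ of some point of $Y$, then $d(X)\le d(Y)+2\varepsilon$ and $\operatorname{diam}X\le\operatorname{diam}Y+2\varepsilon$. In particular, $d(X)\le d(Y)$ if $X\subset Y$.
\end{lemma}

\begin{proof}
Let $Y=Y_1\cup\dots\cup Y_4$ with $\operatorname{diam}Y_i\le x$, and let $X_i$ be the set of points of $X$ within $\varepsilon$ of some point of $Y_i$. The $X_i$ cover $X$, and $\operatorname{diam}X_i\le x+2\varepsilon$ by the triangle inequality, which also gives the bound on $\operatorname{diam}X$.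
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}]
(a) Since $\Phi$ is compact, there is a finite set $E\subset\Phi$ such that every point of $\Phi$ is within $\varepsilon=10^{-5}$ of $E$; add $c(0)$ and $c(\pi)$ to it. Then $\operatorname{diam}E=1$, and Lemma~\ref{lem:pert} gives $d(E)\ge d(\Phi)-2\varepsilon>0.88812>\gamma$.

(b) A convex body $K$ has \emph{constant width} $1$ if $\max_{X\in K}e\cdot X-\min_{X\in K}e\cdot X=1$ for every unit vector $e$. It is classical that every set of diameter $1$ is contained in a body of constant width $1$; see \cite{BF}. Take such a body $K\supset\Phi$. Choosing $e$ in the direction of $X-Y$ shows that $|X-Y|\le1$ for $X,Y\in K$, so $\operatorname{diam}K=1$, and $d(K)\ge d(\Phi)\ge\sqrt{0.7888}>\gamma$.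

(c) Let $K$ be at Hausdorff distance at most $\varepsilon=10^{-5}$ from $\Phi$. Apply Lemma~\ref{lem:pert} in both directions with any $\varepsilon'>\varepsilon$ and let $\varepsilon'\to\varepsilon$. This gives $1-2\varepsilon\le\operatorname{diam}K\le1+2\varepsilon$ and $d(K)\ge d(\Phi)-2\varepsilon$. Both $d$ and the diameter scale linearly, so for the rescaled set the value of $d$ is
\[
\frac{d(K)}{\operatorname{diam}K}\ge\frac{0.88814-2\varepsilon}{1+2\varepsilon}=\frac{0.88812}{1.00002}>0.88808>\gamma .\qedhere
\]
\end{proof}

\begin{thebibliography}{9}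
\bibitem{BF} Bonnesen and Fenchel, \emph{Theorie der konvexen K\"orper}.
\bibitem{problem} \texttt{http://www.renyi.hu/conferences/comb08/abstract\_keszthely.pdf}
\end{thebibliography}
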